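# Lifts of the complete graph $K^n$ have complete minors of order linear in $n$

## The linear bound, uniform in the number of sheets

**Theorem A.** There is an absolute constant $c>0$ such that $\eta(L)\ge cn$ for all $n,\ell\ge 1$ and all $L\in L_\ell(K^n)$.

**Theorem B.** With the same $c$: for every finite graph $G$, every $\ell\ge 1$ and every $L\in L_\ell(G)$, we have $\eta(L)\ge c\,\eta(G)$.

Graphs are finite and simple, $\ell\ge1$ is an integer, and $\log$ is the natural logarithm. Here is what the symbols mean.

**Definition (lift).** An $\ell$-lift of $G$ is a graph $L$ with vertex set $V(G)\times\{1,\dots,\ell\}$ built as follows. For every edge $uv$ of $G$ choose a permutation $\pi_{uv}$ of $\{1,\dots,\ell\}$ and put the edges $(u,i)(v,\pi_{uv}(i))$, $i=1,\dots,\ell$, into $L$. There are no other edges. The set $\mathcal F_u=\{u\}\times\{1,\dots,\ell\}$ is the fiber over $u$. The set of all $\ell$-lifts of $G$ is $L_\ell(G)$.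

So fibers are independent sets, and over each edge of $G$ there is a perfect matching between two fibers. In a lift of $K^n$, every vertex outside $\mathcal F_u$ has exactly one neighbor in $\mathcal F_u$. In particular $L$ is $(n-1)$-regular, and two distinct vertices of one fiber have no common neighbor.

**Definition (Hadwiger number).** $\eta(H)$ is the largest $h$ such that $K^h$ is a minor of $H$. Equivalently, it is the largest $h$ for which there are $h$ pairwise disjoint nonempty vertex sets (branch sets), each inducing a connected subgraph, with an edge of $H$ between any two of them.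

Small cases. A lift of $K^1$ has no edges and $\eta=1$. A lift of $K^2$ is a matching and $\eta=2$. A lift of $K^3$ is $2$-regular, hence a disjoint union of cycles, and $\eta=3$. For larger $n$ the Hadwiger number can drop below $n$. Take the icosahedron. Its 12 vertices form six antipodal pairs. A vertex $v$ has five neighbors, and it is adjacent neither to its antipode nor to the antipodes of its neighbors, so it has exactly one neighbor in each of the other five pairs. The antipodal map is an automorphism, so between two pairs the edges form a perfect matching. Hence the icosahedron is a $2$-lift of $K^6$. It is planar, so it has no $K^5$ minor. A vertex with the 5-cycle through its neighbors gives a $K^4$ minor: contract two disjoint edges of the 5-cycle. So $\eta=4<6$.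

The question comes from "Minors in Lifts of Graphs": are there integers $\ell_n\ge1$ and lifts $L_n\in L_{\ell_n}(K^n)$ with $\eta(L_n)/n\to0$? The following bounds for lifts of $K^n$ are quoted as known. Every $2$-lift has $n/2\le\eta(L)\le n$, and random $2$-lifts have $\eta(L)=(1/2+o(1))n$. Every $\ell$-lift has $\eta(L)\ge n/2^{\ell-1}$. For general $\ell$ every $\ell$-lift satisfies $\Omega(n/\sqrt{\log n})\le\eta(L)\le n\sqrt\ell$.

Theorem A says that no such sequence exists. Its strength lies in the quantifiers: $c$ is chosen before $n$, $\ell$ and $L$, and $\ell$ may be far larger than $n$. With the quoted result on random $2$-lifts,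
$$cn\ \le\ \min_{\ell}\ \min_{L\in L_\ell(K^n)}\eta(L)\ \le\ \Big(\frac12+o(1)\Big)n ,$$
so $c\le\frac12$; the optimal constant is not determined. Theorem B is sharp up to the constant: if all $\pi_{uv}$ are the identity, $L$ consists of $\ell$ disjoint copies of $G$. For a complete minor of order at least $2$ the union of the branch sets is connected, so it lies in one copy, and $\eta(L)=\eta(G)$.

## Trees lift to disjoint copies: Theorem B from Theorem A

The purpose of this section is to see that $K^n$ is the only base graph that matters.

First, the preimage of a tree in an $\ell$-lift consists of $\ell$ disjoint copies of the tree, each containing exactly one vertex of every fiber. This is an induction on the number of vertices: a single vertex lifts to $\ell$ isolated vertices, and adding a leaf adds a perfect matching between a new fiber and an old one, so each copy gets exactly one new leaf.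

Let $h=\eta(G)$, with branch sets $V_1,\dots,V_h$. Choose a spanning tree $Q_i$ of $G[V_i]$ for each $i$, and for $i<j$ one edge $e_{ij}$ of $G$ between $V_i$ and $V_j$. Let $L\in L_\ell(G)$. Contract each of the $\ell$ copies of each $Q_i$, keep the edges over the $e_{ij}$, and delete everything else. The edges over $e_{ij}$ form a perfect matching between the fibers of its two ends. Each copy of $Q_i$ or $Q_j$ contains exactly one vertex of the relevant fiber, so we get a perfect matching between the $\ell$ copies of $Q_i$ and the $\ell$ copies of $Q_j$. The result is an $\ell$-lift of $K^h$, and it is a minor of $L$. By Theorem A, $\eta(L)\ge ch=c\,\eta(G)$. This proves Theorem B once Theorem A is proved, and the rest of the notes proves Theorem A.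

## Two-fold lifts by hand, and whole fibers

Let $L$ be a $2$-lift of $K^n$. Here is a short argument for $\eta(L)\ge n/3$ (weaker than the quoted $n/2$).

If a connected set $W$ contains a whole fiber $\mathcal F_u$, then $W$ is adjacent to every nonempty set disjoint from it, because each vertex outside $\mathcal F_u$ has a neighbor in $\mathcal F_u$. The part of $L$ over a triangle $uvw$ is $2$-regular on six vertices and projects onto the triangle, so it is either two triangles or a $6$-cycle. In the second case it is a connected set containing whole fibers. Take a maximal collection of $k$ pairwise disjoint triangles of the second kind. Their $6$-cycles are $k$ branch sets, each adjacent to everything else.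

Over the remaining $n-3k$ vertices every triangle lifts to two triangles. Then the lift over them is two copies of $K^{n-3k}$: fix a remaining $u$, label the other fibers so that all matchings from $\mathcal F_u$ are the identity, and note that the lift of $uvw$ is two triangles only if the matching between $\mathcal F_v$ and $\mathcal F_w$ is the identity as well. One copy gives $n-3k$ further branch sets (single vertices). Altogether $\eta(L)\ge k+(n-3k)=n-2k\ge n/3$, since $k\le n/3$.

## Counting edges, and majorities of fibers

For general $\ell$, the first thing to try is to use only the degree of $L$.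

**(KT)** (Kostochka 1984; Thomason 1984) There is $C_0$ such that every graph of average degree at least $C_0t\sqrt{\log t}$, $t\ge2$, has a $K^t$ minor.

Since $L$ is $(n-1)$-regular, we may take $t$ of order $n/\sqrt{\log n}$, and this gives the quoted lower bound. The argument stops there: it sees only the number of edges, and it loses the factor $\sqrt{\log n}$. If it could be applied to a *minor* of $L$ whose average degree exceeds $n$ by a power of $n$, the loss would be harmless. This will happen in one range of parameters.

The second thing to try is the fiber idea. We do not need whole fibers. If $I_u\subseteq\mathcal F_u$ and $I_v\subseteq\mathcal F_v$ each contain more than half of their fiber, there is an edge between them, since the neighbors of $I_u$ in $\mathcal F_v$ form a majority and meet $I_v$. So it would suffice to find $\gamma n$ disjoint connected sets, each containing a majority of a fiber of its own. There are three obstacles.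

1. $L$ may be disconnected. If $L$ is $\ell$ disjoint copies of $K^n$, a connected set contains at most one vertex of each fiber. So we must first pass to a part of $L$ that is well connected and still looks like a lift, with some number $r$ of sheets.
2. There is little room. The part will have at most $2rn$ vertices. If each of about $r$ vertices in each of $\gamma n$ fibers is attached by a path with $D$ private interior vertices, this uses about $\gamma nrD$ vertices. For constant $\gamma$ the average cost $D$ must be bounded, and a length logarithmic in anything that grows is too much.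
3. We shall need union bounds over subsets of a fiber, of which there are about $2^r$. For large $r$ this is hopeless, and there we use (KT) on a denser minor, or separators.

## Four further tools

**(AST)** (Alon–Seymour–Thomas, J. AMS 3 (1990) 801–808) If an $M$-vertex graph has no $K^h$ minor, its vertex set can be partitioned into $B,D,S$ with no $B$–$D$ edges, $|B|,|D|\le\frac23M$ and $|S|\le h^{3/2}M^{1/2}$.

**(Menger)** For nonadjacent vertices $a,b$, the maximum number of internally disjoint $a$–$b$ paths equals the minimum size of a set of vertices other than $a,b$ that separates $a$ from $b$.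

**(Minimax)** We use von Neumann's theorem in this form. Let $\Sigma$ and $V$ be finite nonempty sets and $p:\Sigma\times V\to\mathbb R_{\ge0}$. If for every probability distribution $\omega$ on $V$ there is $\tau\in\Sigma$ with $\sum_v\omega(v)p(\tau,v)\le K$, then there is a probability distribution on $\Sigma$ with $\mathbf E\,p(\tau,v)\le K$ for every $v\in V$.

**(Ch)** If $S$ is a sum of independent random variables with values in $[0,M]$, $\mathbf ES\le\mu$ and $t>\mu>0$, then $\Pr(S\ge t)\le(e\mu/t)^{t/M}$.

Proof of (Ch). For a summand $Y$ and $\lambda\ge0$, convexity gives $e^{\lambda Y}\le1+\frac YM(e^{\lambda M}-1)$, so $\mathbf Ee^{\lambda Y}\le\exp\big(\frac{\mathbf EY}M(e^{\lambda M}-1)\big)$. Multiplying over the summands, $\mathbf Ee^{\lambda S}\le\exp\big(\frac\mu M(e^{\lambda M}-1)\big)$. Take $e^{\lambda M}=t/\mu>1$. By Markov, $\Pr(S\ge t)\le(\mu/t)^{t/M}e^{(t-\mu)/M}\le(e\mu/t)^{t/M}$. $\square$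

## A smallest set with small boundary

From now on $L\in L_\ell(K^n)$ and $n\ge n_0$, where $n_0$ is an absolute constant, large enough for the finitely many inequalities below that need $n$ large. For $n<n_0$ we use $\eta(L)\ge1\ge n/n_0$.

For a vertex set $Y$ let $N(Y)$ be the set of vertices of $L$ outside $Y$ with a neighbor in $Y$. Fix
$$\alpha=\frac9{10},\quad\varepsilon=\frac1{400},\quad c_1=\frac1{16},\quad c_2=\frac{c_1}4=\frac1{64},\qquad \psi(y)=\varepsilon n^{1-\alpha}y^\alpha=\varepsilon n(y/n)^\alpha .$$

**Step 1: the set $X$.** The purpose is to find a part of $L$ that expands. Let $X\ne\emptyset$ be a vertex set of minimum cardinality with $|N(X)|\le\psi(|X|)$. It exists, since $V(L)$ has empty boundary. Put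
$$T=N(X),\qquad A=X\cup T,\qquad N=|X|,\qquad r=N/n .$$
By minimality,
$$|N(Y)|>\psi(|Y|)\qquad\text{for all }\emptyset\ne Y\subsetneq X. \tag{1}$$

Sizes: a vertex of $X$ and its $n-1$ neighbors lie in $A$, so $n\le N+\psi(N)$. If $N<(1-\varepsilon)n$, then $\psi(N)<\varepsilon n$, a contradiction. Hence $r\ge1-\varepsilon$, and $r^\alpha=r\cdot r^{-0.1}\le1.01\,r$. Therefore
$$|T|\le\psi(N)=\varepsilon nr^\alpha\le1.01\,\varepsilon N,\qquad|A|\le2N .$$

Example: let $L$ be $\ell$ disjoint copies of $K^n$. A set $Y$ with $y\le n$ vertices, $y\geq 1$, meeting $k\ge1$ copies has $|N(Y)|=kn-y$. If $k\ge2$ this is at least $n>\psi(y)$. So $X$ consists of $N$ vertices of one copy, where $N\le n$ is the least $y$ with $n-y\le\psi(y)$, and $A$ is that whole copy. The machine has isolated one copy of $K^n$, with $1-\varepsilon\le r\le1$.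

Let $G'$ be the graph $L[A]$ with all edges inside $T$ deleted. Every edge of $L$ with an end in $X$ is an edge of $G'$. Write $\mu(B)=|B\cap X|$ for $B\subseteq A$.

**Step 2: separations are large on both sides of a cut.** Condition (1) bounds boundaries in $L$, and a boundary may lie mostly in $T$, so (1) does not yet say that $G'$ is well connected. The next lemma does. This is where the exponent $\alpha<1$ matters. For a linear function $\psi(y)=\varepsilon y$, the inequality (a) in the proof would be empty, because $\psi(y)+\psi(z)\le\psi(N)$ whenever $y+z\le N$. For $\alpha<1$ the left side exceeds $\psi(y+z)$ by a fixed fraction of $\psi(\min(y,z))$.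

**Lemma 1.** Let $B\subseteq A$, $\Phi=N_{G'}(B)$, $D=A\setminus(B\cup\Phi)$, $m=\min(\mu(B),\mu(D))$. If $m\ge n/8$, then $|\Phi|\ge c_1\psi(m)$.

*Proof.* Let $Y=B\cap X$ and $Z=D\cap X$, of sizes $y,z$. They are disjoint and nonempty, hence proper subsets of $X$. Let $w\in N(Y)$. Then $w\in A$, and the edge from $w$ to $Y$ is in $G'$. If $w\in B$, then $w\in B\cap T$; otherwise $w\in\Phi$. So $N(Y)\subseteq(B\cap T)\cup\Phi$. Let $w\in N(Z)$. Again $w\in A$ with an edge of $G'$ to $Z$. As there are no $B$–$D$ edges in $G'$, $w\notin B$, so $N(Z)\subseteq(D\cap T)\cup\Phi$. By (1),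
$$\psi(y)+\psi(z)<|T|+2|\Phi|\le\psi(N)+2|\Phi|. \tag{a}$$
This is symmetric in $y,z$, so assume $m=y\le z$, and suppose $|\Phi|<c_1\psi(y)$. As $y\ge n/8$, $\psi(y)=\varepsilon y(n/y)^{0.1}\le2\varepsilon y$. So $0\le N-y-z\le|\Phi|\le2c_1\varepsilon y$. Now
$$y\,\psi'(y+z)=\alpha\,\psi(y)\Big(\frac y{y+z}\Big)^{1-\alpha}\le\psi(y),$$
and concavity gives $\psi(N)\le\psi(y+z)+(N-y-z)\psi'(y+z)\le\psi(y+z)+2c_1\varepsilon\psi(y)$. The function $\psi(y)+\psi(z)-\psi(y+z)$ is nondecreasing in $z$, because $\psi'$ is decreasing, so for $z\ge y$ it is at least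
$$2\psi(y)-\psi(2y)=(2-2^{0.9})\psi(y)\ge0.1335\,\psi(y).$$
Inserting both in (a), $2|\Phi|>(0.1335-2c_1\varepsilon)\psi(y)>\frac18\psi(y)=2c_1\psi(y)$, a contradiction. $\square$

## $A$ is almost a lift of $K^n$ with $r$ sheets

**Step 3: good fibers.** The purpose is to see that most fibers meet $A$ in about $r$ vertices, nearly all of which have most of their neighbors in $X$. Put
$$X_u=X\cap\mathcal F_u,\qquad T_u=T\cap\mathcal F_u,\qquad F_u=X_u\cup T_u=A\cap\mathcal F_u,\qquad V_0=\{u:|T_u|\le2\varepsilon r^\alpha\}.$$
Since $\sum_u|T_u|=|T|\le\varepsilon nr^\alpha$, we have $|V_0|\ge n/2$.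

For $u\ne v$ the vertices of $X_v$ have distinct neighbors in $\mathcal F_u$, and these lie in $A$. So $|X_v|\le|X_u|+|T_u|$, trivially also for $v=u$. Averaging over $v$ gives $r\le|X_u|+|T_u|$, hence $|X_u|\ge r-2\varepsilon r^\alpha$ for $u\in V_0$. Averaging $|X_u|\le|X_v|+|T_v|$ over $v$ gives $|X_u|\le r+\varepsilon r^\alpha$ for all $u$. Thus
$$|F_u|\le r+3\varepsilon r^\alpha\le1.02\,r\qquad(u\in V_0). \tag{2}$$

**Definition (strong vertex).** A vertex $a\in X$ is strong if $|N(\{a\})\cap X|\ge n/2$. Let $S_u$ be the set of strong vertices of $X_u$, and $\rho_u=|S_u|$.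

In the example of disjoint copies of $K^n$, each $a\in X$ has $N-1\geq n/2$ neighbors in $X$, so all of $X$ is strong. In general, a vertex $a\in X_u$ that is not strong has more than $n-1-n/2\ge n/3$ neighbors in $T$, and each vertex of $T$ has at most one neighbor in $\mathcal F_u$. So at most $3|T|/n\le3\varepsilon r^\alpha$ vertices of $X_u$ are not strong, and for $u\in V_0$
$$\rho_u\ge r-5\varepsilon r^\alpha\ge0.98\,r>0 .$$

**Step 4: majorities are adjacent.** If $u\ne v$ are in $V_0$, then
$$I_u\subseteq X_u,\ I_v\subseteq X_v,\ |I_u|,|I_v|\ge0.95\,r\ \Longrightarrow\ L\text{ has an edge between }I_u\text{ and }I_v. \tag{3}$$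
Indeed $I_u$ has $|I_u|$ distinct neighbors in $\mathcal F_v$; they lie in $A$, hence in $F_v$. Also $I_v\subseteq F_v$, and $0.95r+0.95r>1.02r\ge|F_v|$.

The proof now splits: Case 1 is $r\le n^{1/4}$, Case 2 is $n^{1/4}<r\le n^3$, Case 3 is $r>n^3$.

## Case 1, $r\le n^{1/4}$: short paths across a fiber

The aim in Case 1 is to find $\gamma n$ disjoint connected sets in $G'$, each containing at least $0.95r$ vertices of $X_u$ for its own $u\in V_0$.

Let $u\in V_0$ and let $I\subseteq F_u$ be such that both $I$ and $F_u\setminus I$ contain a strong vertex. Let $s(I)\ge1$ be the smaller of the numbers of strong vertices in $I$ and in $F_u\setminus I$. The next lemma produces many disjoint paths across this split, and it answers obstacle 2 by making them of bounded length. This is why the edges inside $T$ were deleted.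

**Lemma 2.** There is a family $\mathcal P_{u,I}$ of exactly $P_{u,I}=\lceil c_2\varepsilon n\,s(I)^\alpha\rceil$ paths in $G'$ from $I$ to $F_u\setminus I$ whose interiors lie in $A\setminus\mathcal F_u$, are nonempty and pairwise disjoint, and have at most $3$ vertices each.

*Proof.* First we find enough paths without the length restriction. $F_u$ is independent. Identify $I$ to one vertex and $F_u\setminus I$ to another; these are nonadjacent. By Menger's theorem the maximum number of paths with nonempty disjoint interiors in $A\setminus\mathcal F_u$ equals $|\Phi_0|$ for some $\Phi_0\subseteq A\setminus\mathcal F_u$ that separates $I$ from $F_u\setminus I$ in $G'$. Let $B$ be the set of vertices reachable from $I$ in $G'-\Phi_0$. Then $N_{G'}(B)\subseteq\Phi_0$ and $B\cap F_u=I$. Let $D=A\setminus(B\cup N_{G'}(B))$. It contains $F_u\setminus I$, because this set meets neither $B$ nor $\Phi_0$.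

Write $s=s(I)$. For the strong $a\in X_u$ the sets $N(\{a\})\cap X$ are pairwise disjoint and of size at least $n/2$, and the edges from $a$ are in $G'$. If $a\in I$, the part of this set outside $\Phi_0$ lies in $B$. If $a\in F_u\setminus I$, let $w$ be a vertex of this set outside $\Phi_0$. Then $w\notin B$, since otherwise $a\in B$, and $w\notin N_{G'}(B)\subseteq\Phi_0$. So $w\in D$. Hence $\mu(B),\mu(D)\ge sn/2-|\Phi_0|$.

If $|\Phi_0|\ge sn/4$, then $|\Phi_0|\ge c_2\varepsilon ns^\alpha+1$ for large $n$, as $s^\alpha\le s$ and $c_2\varepsilon=1/25600$. Otherwise $\mu(B),\mu(D)\ge sn/4\ge n/8$, and Lemma 1 gives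
$$|\Phi_0|\ge|N_{G'}(B)|\ge c_1\varepsilon n(s/4)^\alpha=4^{0.1}c_2\varepsilon ns^\alpha\ge1.1\,c_2\varepsilon ns^\alpha\ge c_2\varepsilon ns^\alpha+1$$
for large $n$. In both cases $|\Phi_0|\ge P_{u,I}$. Keep $P_{u,I}$ of the paths.

Now we shorten each path $a,z_1,\dots,z_p,a'$, with $a\in I$ and $a'\in F_u\setminus I$, using only its own interior vertices. Let $z_i$ be the last interior vertex with a $G'$-neighbor in $I$; it exists because of $z_1$. The only neighbor of $z_p$ in $\mathcal F_u$ is $a'\notin I$, so $i<p$. Let $z_j$, $j>i$, be the first later vertex with a $G'$-neighbor in $F_u\setminus I$; it exists because of $z_p$. The vertices $z_{i+1},\dots,z_{j-1}$ have no $G'$-neighbor in $F_u$. Every vertex of $X\setminus\mathcal F_u$ has one, because its neighbor in $\mathcal F_u$ lies in $A$. So these vertices are in $T$. They are consecutive on a path of $G'$, and $G'$ has no $T$–$T$ edges, so there is at most one of them. Replace the path by $a^*z_i\cdots z_ja^{**}$ with suitable $a^*\in I$, $a^{**}\in F_u\setminus I$. Its interior has at most $3$ vertices. $\square$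

By (2) there are at most $n2^{1.02r}\le n2^{1.02n^{1/4}}$ families $\mathcal P_{u,I}$, and each has $P_{u,I}\ge c_2\varepsilon n$ paths. We shall meet failure probabilities of order $\exp(-\mathrm{const}\cdot n/r)$ per family, and in Case 1 the union bound over all families works.

## Case 1: reserving the fibers to be connected

**Step 5: the set $U$.** The purpose is to choose the $\gamma n$ fibers that will be connected, so that forbidding them to all connectors leaves most paths intact. Let $0<\gamma\le10^{-3}$ be an absolute constant, fixed in Step 9 below. We claim: there is $U\subseteq V_0$ with $|U|=\lceil\gamma n\rceil$ such that, for each $u\in V_0$ and each $I$, at most $P_{u,I}/4$ paths of $\mathcal P_{u,I}$ have an interior vertex in $\mathcal F_U:=\bigcup_{w\in U}\mathcal F_w$.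

Put each element of $V_0$ into $U$ independently with probability $4\gamma$. Fix a family, let $P=P_{u,I}$, and for $v\in V_0$ let $k_v\le|F_v|\le1.02r$ be the number of interior vertices of its paths in $\mathcal F_v$. Since $\sum_vk_v\le3P$, the mean of $\sum_{v\in U}k_v$ is at most $12\gamma P$. This sum bounds the number of paths with an interior vertex in $\mathcal F_U$. Apply (Ch) with $M=1.02r$, $\mu=12\gamma P$, $t=P/4$. As $48e\gamma\le0.131$ and $\log(1/0.131)/4.08>1/3$,
$$\Pr\Big(\sum_{v\in U}k_v\ge P/4\Big)\le(48e\gamma)^{P/(4.08r)}\le e^{-P/(3r)}\le e^{-c_2\varepsilon n^{3/4}/3}.$$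
The sum over at most $n2^{1.02n^{1/4}}$ families is $o(1)$. Moreover $\mathbf E|U|=4\gamma|V_0|\ge2\gamma n$ and $\mathrm{Var}|U|\le\mathbf E|U|$, so Chebyshev gives $\Pr(|U|<\gamma n)\le4/\mathbf E|U|\le2/(\gamma n)=o(1)$. Some outcome has both properties. Delete surplus elements of $U$; this preserves the path property.

## Case 1: a random connector that loads no vertex by more than $K_0/n$

We want to connect most of $S_u$ inside a set $C$ of still available vertices. If every connector is chosen badly, the later ones find all their short paths destroyed. So we choose connectors at random, with each vertex used with probability $O(1/n)$. The key is that this probability contains no logarithm.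

A fact about weighted distances is used here and again in Case 2. Let $H$ be a graph, $\omega:V(H)\to\mathbb R_{\ge0}$ and $\emptyset\ne K\subseteq V(H)$. Let $d(v)$ be the minimum, over paths from $K$ to $v$, of the total weight of the vertices of the path outside $K$ (including $v$ if $v\notin K$), with $d(v)=\infty$ if there is no path. For $v\notin K$ let $d^-(v)$ be the minimum of $d$ over the neighbors of $v$ ($\infty$ if there are none). Then
$$d(v)=d^-(v)+\omega(v)\qquad(v\notin K). \tag{4}$$
Indeed, deleting the last vertex of an optimal path to $v$ shows "$\ge$". For "$\le$" take a neighbor $w$ with $d(w)=d^-(v)<\infty$ and an optimal path to $w$. If $v$ is not on it, append $v$; if $v$ is on it, the initial segment up to $v$ already has weight at most $d(w)$. Consequently, for $\theta\ge0$ and $B(\theta)=\{v:d(v)\le\theta\}\supseteq K$, a vertex $v\notin K$ lies in $N_H(B(\theta))$ exactly when $d^-(v)\le\theta<d(v)$.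

**Lemma 3.** There is an absolute constant $K_0$, not depending on $\gamma$, such that the following holds. Let $u\in U$ and $C\subseteq A\setminus\mathcal F_U$ be such that every $\mathcal P_{u,I}$ (for this $u$) contains at least $P_{u,I}/2$ paths with interior in $C$. Put $H=G'[F_u\cup C]$. Then there is a probability distribution on vertex sets $W$ of connected subgraphs of $H$ with $|W\cap S_u|\ge0.97\rho_u$, $|W\cap C|\le2K_0r$, and $\Pr(v\in W)\le K_0/n$ for each $v\in C$.

*Proof.* If $\rho_u=1$, take $W=S_u$. Let $\rho_u\ge2$. Then some $\mathcal P_{u,I}$ exists, and $C\ne\emptyset$.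

**Step 6: reduction to one weight function.** The purpose is to replace "random $W$" by "cheap $W$". Play the finite game in which one player chooses a connected $W$ with the first two properties, the other chooses $v\in C$, and the payoff is $1$ if $v\in W$ and $0$ otherwise. By (Minimax) it suffices to find, for every $\omega:C\to\mathbb R_{\ge0}$ with $\sum\omega=1$, such a $W$ with $\omega(W\cap C)\le K_0/n$. To control the size as well, let $\omega'=\omega+1/|A|$ on $C$ and $\omega'=0$ on $F_u$; its total is at most $2$. It suffices to find a connected $W$ with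
$$|W\cap S_u|\ge0.97\rho_u\quad\text{and}\quad\omega'(W)\le K_0/n,$$
since then $\omega(W\cap C)\le K_0/n$ and $|W\cap C|\le K_0|A|/n\le2K_0r$.

**Step 7: the merging claim.** The purpose is to merge several connected pieces at a price that falls with the number of pieces and with the number of strong vertices in each.

*Claim.* Let $\mathcal K$ be a family of $\varphi\ge2$ disjoint sets, each connected in $H$ and each containing at least $s\ge1$ vertices of $S_u$ ($s$ real). Let $b=\frac12c_2\varepsilon ns^\alpha$ and $t=4/(b\varphi)$. Then for some $f\ge2$ one can add vertices of total $\omega'$-cost at most $4(f-1)t$ so that at least $f$ members of $\mathcal K$ become part of one connected set.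

For $K_i\in\mathcal K$ let $d_i,d_i^-$ be the distances defined above with $K=K_i$ and weight $\omega'$, and let $B_i(\theta)=\{v:d_i(v)\le\theta\}$. Since $\omega'=0$ on $F_u$, a vertex of $F_u\setminus K_i$ adjacent to $B_i(\theta)$ satisfies $d_i(v)=d_i^-(v)\le\theta$ by (4). So $N_H(B_i(\theta))\cap F_u=\emptyset$.

(i) Suppose $|N_H(B_i(\theta))|<b$ for some $i$ and some $0\le\theta<t$. Let $I=B_i(\theta)\cap F_u\supseteq K_i\cap S_u$. Suppose some $K_j\cap S_u$, $j\ne i$, were disjoint from $I$. Then both $I$ and $F_u\setminus I$ contain at least $s$ strong vertices, so $s(I)\ge s$, and at least $P_{u,I}/2\ge b$ paths of $\mathcal P_{u,I}$ lie in $H$. Each starts in $I\subseteq B_i(\theta)$ and ends in $F_u\setminus I$, outside $B_i(\theta)$, so it contains a vertex of $N_H(B_i(\theta))$. This vertex is not in $F_u$, so it is interior. Interiors are disjoint, so $|N_H(B_i(\theta))|\ge b$, a contradiction. Hence $B_i(\theta)$ meets every other $K_j$, and a path of cost at most $\theta<t$ joins $K_i$ to some $K_j$. Take $f=2$.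

(ii) Otherwise $|N_H(B_i(\theta))|\ge b$ for all $i$ and all $\theta\in[0,t)$. For $v\notin K_i$ let $g_i(v)$ be the Lebesgue measure of
$$\{\theta\in[0,t):v\in N_H(B_i(\theta))\}=[0,t)\cap[d_i^-(v),d_i(v)),$$
and let $g_i=0$ on $K_i$. By (4), $g_i(v)\le\min(t,\omega'(v))$. Also $\sum_vg_i(v)=\int_0^t|N_H(B_i(\theta))|\,d\theta\ge bt$. Hence
$$\sum_v\sum_ig_i(v)\ge\varphi bt=4>2\ge\sum_v\omega'(v),$$
so some $v$ has $\sum_ig_i(v)>\omega'(v)$. In words: this $v$ is nearly reached by so many pieces that they can share its cost. Let $J=\{i:g_i(v)>0\}$. As each $g_i(v)\le\omega'(v)$, $|J|\ge2$. Join each $K_i$, $i\in J$, to $v$ by a path whose cost excluding $v$ is $d_i^-(v)<t$. The total cost is at most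
$$|J|t+\omega'(v)\le|J|t+\sum_{i\in J}g_i(v)\le2|J|t\le4(|J|-1)t .$$
Take $f=|J|$. This proves the claim.

After an application, unite the new connected set with all members of $\mathcal K$ that it meets. The members stay disjoint and connected, each with at least $s$ vertices of $S_u$. If their number drops by $\Delta$, then $\Delta\ge f-1$, so the cost was at most $4\Delta t=16\Delta/(b\varphi)$.

**Step 8: stages with discarding.** The direct way is to start from the singletons of $S_u$ and apply the claim with $s=1$ until one set is left. While the number of sets goes from $2^{-k}\rho_u$ down to $2^{-k-1}\rho_u$, the bound $16\Delta/(b\varphi)$ adds up to at most $32/b$, with $b=\frac12c_2\varepsilon n$. There are about $\log_2\rho_u$ such halvings, so this bounds the total only by a multiple of $(\log r)/n$. A factor $\log r$ is lost, exactly because $b$ does not grow. The remedy is to make $s$, and with it $b$, grow with the stage, by discarding the sets that are still small. We can afford this, because we need only $97\%$ of $S_u$.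

Start with the singletons $\{a\}$, $a\in S_u$, which have weight $0$. Let $s_k=0.002\cdot2^{0.9k}$. Stage $k=0,1,2,\dots$ starts with at most $2^{-k}\rho_u$ sets and runs as follows. Discard the sets with fewer than $s_k$ vertices of $S_u$; their vertices remain usable as ordinary vertices of $H$. Then apply the merging claim with $s=\max(1,s_k)$ while the number of sets exceeds $\max(1,2^{-k-1}\rho_u)$. As soon as exactly one set is left, stop altogether. Otherwise stage $k$ ends with at most $2^{-k-1}\rho_u$ sets, and stage $k+1$ begins.

Discarding in stage $k$ costs at most $0.002\cdot2^{0.9k}\cdot2^{-k}\rho_u=0.002\cdot2^{-k/10}\rho_u$ vertices of $S_u$, in total at most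
$$\frac{0.002}{1-2^{-0.1}}\,\rho_u\le0.03\,\rho_u .$$
In particular the sets are never all discarded. Each application lowers the number of sets, and stage $k$ can begin only if $2^{-k}\rho_u\ge1$, so the procedure ends, with one set $W$. It is connected in $H$. A vertex of $S_u$ leaves the family only by lying in a discarded set, so $|W\cap S_u|\ge0.97\rho_u$.

For the cost, let $b_k=\frac12c_2\varepsilon n\max(1,s_k)^\alpha$. In stage $k$ every application has $\varphi>2^{-k-1}\rho_u$, and the drops $\Delta$ add up to at most $2^{-k}\rho_u$. So the cost of stage $k$ is at most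
$$\sum4\Delta\cdot\frac4{b_k\varphi}\le\frac{16}{b_k}\cdot\frac{2^{-k}\rho_u}{2^{-k-1}\rho_u}=\frac{32}{b_k}.$$
Since $W$ was assembled from weight-$0$ singletons and paid vertices,
$$\omega'(W)\le\sum_{k\ge0}\frac{32}{b_k}=\frac{64}{c_2\varepsilon n}\sum_{k\ge0}\min(1,s_k^{-\alpha})=:\frac{K_0}n .$$
The series converges, because $s_k$ grows geometrically, and $K_0$ is an absolute constant. $\square$

## Case 1: choosing the connectors one after another

**Step 9: the sequential choice.** The purpose is to make the connectors disjoint. Let $\gamma=\min(10^{-3},1/(96K_0))$ and $U=\{u_1,\dots,u_q\}$, where $\gamma n\le q\le2\gamma n$. Choose $W_1,W_2,\dots$ in turn. At step $i$ let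
$$C_i=A\setminus\Big(\mathcal F_U\cup\bigcup_{j<i}W_j\Big).$$
Suppose first that every family $\mathcal P_{u,I}$ with $u\in U$ has at most $P_{u,I}/4$ paths whose interior meets $\bigcup_{j<i}(W_j\setminus\mathcal F_{u_j})$. At most $P_{u,I}/4$ further paths have an interior vertex in $\mathcal F_U$, by the choice of $U$. All other paths, at least $P_{u,I}/2$ of them, have interior in $C_i$. So Lemma 3 applies to $u_i$ and $C=C_i$, and we draw $W_i$ from the resulting distribution. Otherwise we stop.

We show that with positive probability we never stop. Fix a family with $P=P_{u,I}$ and let $Z_i$ be the number of its paths whose interior meets $W_i\cap C_i=W_i\setminus\mathcal F_{u_i}$, with $Z_i=0$ after stopping. Put $M=2K_0r$. Interiors are disjoint, so $0\le Z_i\le|W_i\cap C_i|\le M$. The family has at most $3P$ interior vertices, each in $W_i \cap C_i$ with conditional probability at most $K_0/n$, so $\mathbf E[Z_i\mid\text{past}]\le3PK_0/n$. By convexity of $\exp$ on $[0,1]$,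
$$\mathbf E[e^{Z_i/M}\mid\text{past}]\le1+(e-1)\frac{\mathbf E[Z_i\mid\text{past}]}M\le\exp\Big(\frac{6PK_0}{nM}\Big).$$
Multiplying over the $q\le2\gamma n$ steps and using Markov's inequality and $12\gamma K_0\le\frac18$,
$$\Pr\Big(\sum_iZ_i>\frac P4\Big)\le\exp\Big(-\frac P{4M}+\frac{12\gamma K_0P}M\Big)\le\exp\Big(-\frac P{8M}\Big)\le\exp\Big(-\frac{c_2\varepsilon}{16K_0}n^{3/4}\Big).$$
If the process stops, then $\sum_iZ_i>P/4$ for some family. The union bound over at most $n2^{1.02n^{1/4}}$ families shows that for large $n$ this has probability less than $1$.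

**Step 10: reading off the minor.** Take an outcome with all $W_1,\dots,W_q$ chosen. They are connected. They are pairwise disjoint, since $W_i\subseteq F_{u_i}\cup C_i$ and $C_i$ avoids $\mathcal F_U$ and all earlier sets. Moreover $|W_i\cap X_{u_i}|\ge0.97\rho_{u_i}\ge0.97\cdot0.98\,r\ge0.95r$, so by (3) they are pairwise adjacent. Hence $\eta(L)\ge q\ge\gamma n$.

## Case 2, $n^{1/4}<r\le n^3$: spread paths to a common center

Now there are too many subsets of a fiber for the union bound. Instead of majorities we use random samples. Two random sets of about $\sqrt r$ vertices of $X$ are adjacent with probability bounded below, because a pair of random vertices is adjacent with probability about $n/N=1/r$. We shall make about $n\sqrt r$ such samples, up to smaller factors, connected and disjoint. This yields a minor whose average degree is much larger than $n$, and then (KT) may lose its $\sqrt{\log n}$.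

**Lemma 4.** Let $R=1600\log(2|A|)/(c_1\psi(N))$. For each $\omega:A\to\mathbb R_{\ge0}$ with $\sum\omega=1$ there are $x_0\in X$, $Y\subseteq X$ with $|Y|\ge0.99N$, and for each $y\in Y$ a simple path $P_y$ in $G'$ from $y$ to $x_0$ with $\omega(P_y)\le R$.

*Proof.* The weight of a path counts all its vertices, ends included; let $d$ be the resulting distance in $G'$. Suppose that for every $x_0\in X$ fewer than $0.99N$ vertices $y\in X$ have $d(x_0,y)\le R$. The plan is to cut off balls with small boundary until Lemma 1 is violated. Let $\lambda=\frac2R\log(|A|+1)$. Since $|A|+1\le2|A|$,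
$$2\lambda\le\frac{c_1}{400}\psi(N)\le\frac N{200}.$$

**Step 11: cutting off one ball.** Put $A_1=A$. Given $A_j$ with $\mu(A_j)\ge\frac34N$, choose $x_j\in A_j\cap X$ with $\omega(x_j)\le R/2$. This is possible: at most $2/R\le2\lambda\le N/200$ vertices violate the inequality. In $G'[A_j]$ let $d_j$ be the distance from $x_j$ (all vertices counted), $B_\theta=\{v\in A_j:d_j(v)\le\theta\}$, and $N_j(\cdot)$ the neighborhood. Let $d_j^-(x_j)=0$, and for $v\ne x_j$ let $d_j^-(v)$ be the minimum of $d_j$ over the neighbors of $v$ in $G'[A_j]$. Then $d_j(v)=d_j^-(v)+\omega(v)$ for all $v$: for $v\ne x_j$ this is (4) with $K=\{x_j\}$, all distances shifted by $\omega(x_j)$. The function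
$$w(\theta)=\frac1{|A|}+\sum_{v\in A_j}\min\big(\omega(v),\,(\theta-d_j^-(v))^+\big)$$
is continuous, piecewise linear and nondecreasing. Let $\theta\in[R/2,R]$. Then $x_j\in B_\theta$, and the term of $x_j$ is constant. For $v\ne x_j$ we have $v\in N_j(B_\theta)$ if and only if $d_j^-(v)\le\theta<d_j(v)$. Hence $w'(\theta)=|N_j(B_\theta)|$ for all but finitely many $\theta\in[R/2,R]$. Also $w(R/2)\ge1/|A|$ and $w(R)\le1+1/|A|$. If $|N_j(B_\theta)|>\lambda w(\theta)$ for almost all $\theta\in[R/2,R]$, then
$$\log\frac{w(R)}{w(R/2)}>\frac{\lambda R}2=\log(|A|+1),$$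
which contradicts $w(R)/w(R/2)\le|A|+1$. So for some $\theta\in[R/2,R]$ the sets $B_j:=B_\theta$ and $\Phi_j:=N_j(B_\theta)$ satisfy
$$|\Phi_j|\le\lambda w(\theta)\le\lambda\Big(\frac1{|A|}+\omega(B_j\cup\Phi_j)\Big);$$
the last step holds because only $v$ with $d_j^-(v)<\theta$, that is, only vertices of $B_j\cup\Phi_j$, contribute to the sum. Put $A_{j+1}=A_j\setminus(B_j\cup\Phi_j)$. Stop when $\mu(B_j)\ge N/4$ or $\mu(A_{j+1})<\frac34N$.

**Step 12: the contradiction.** Each round removes a vertex, so there are at most $|A|$ rounds. Let $j$ be the last index and $\Phi=\bigcup_{i\le j}\Phi_i$. The sets $B_i\cup\Phi_i$ are disjoint, so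
$$|\Phi|\le\lambda\Big(|A|\cdot\frac1{|A|}+1\Big)=2\lambda\le\frac N{200}.$$
Always $\mu(B_i)<0.99N$, by assumption, since distances in $G'[A_i]$ are at least those in $G'$. Vertices of $B_i$ have no $G'$-neighbor in $A_{i+1}$, hence none in any later $B_l$. So for every $i$ the $G'$-neighbors of $B_i$ outside $B_i$ lie in $\Phi$.

If $\mu(B_j)\ge N/4$, let $B=B_j$. Then $N_{G'}(B)\subseteq\Phi$ and $\mu(A\setminus(B\cup N_{G'}(B)))\ge0.01N-|\Phi|\ge N/200$. Otherwise $\mu(A_{j+1})<\frac34N$; let $B=\bigcup_{i\le j}B_i$. Then $N_{G'}(B)\subseteq\Phi$ and $\mu(B)\ge N/4-|\Phi|$, while $A\setminus(B\cup N_{G'}(B))\supseteq A_{j+1}$ with $\mu(A_{j+1})\ge\frac34N-\frac14N-|\Phi|$. In both cases Lemma 1 applies with $m\ge N/200\ge n/8$ (as $r>n^{1/4}\ge25$ for large $n$) and gives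
$$|\Phi|\ge c_1\psi(N/200)\ge\frac{c_1}{200}\psi(N)>2\lambda,$$
a contradiction. $\square$

**Step 13: one distribution for all vertices.** The purpose is to turn Lemma 4 into random paths that use every vertex rarely. Consider the finite game with pure strategies the triples $(x_0,Y,(P_y)_{y\in Y})$, with $x_0 \in X$, $Y\subseteq X$, $|Y|\ge0.99N$ and simple paths $P_y$ from $y$ to $x_0$ in $G'$, against $v\in A$, with payoff $\frac1N|\{y\in Y:v\in P_y\}|$. By Lemma 4 every distribution $\omega$ on $A$ can be answered with payoff $\frac1N\sum_{y\in Y}\omega(P_y)\le R$. By (Minimax) there is a probability distribution $\sigma$ on such triples with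
$$\frac1N\sum_{x\in X}\Pr\nolimits_\sigma(x\in Y,\ v\in P_x)\le R\qquad\text{for all }v\in A. \tag{5}$$
Put $g=RN=\frac{1600}{c_1\varepsilon}r^{0.1}\log(2|A|)$. Since $|A|\le2N\le2n^4$, we have $g\le C_1r^{0.1}\log n$ with an absolute constant $C_1$. As $r\le n^3$, $g^2\le C_1^2n^{0.6}\log^2n=o(n)$. This is where the upper bound on $r$ is used.

**Step 14: the random branch sets.** Let
$$m=\lfloor\sqrt{r/10}\rfloor,\qquad h=\Big\lfloor\frac N{40g^2m}\Big\rfloor .$$
Here $h\to\infty$, since $N/(g^2m)\ge nr^{0.3}/(C_1^2\log^2n)$. For $i\le h$ draw independently $\sigma_i=(x_0^i,Y_i,(P^i_y)_{y\in Y_i})\sim\sigma$ and uniform vertices $x_{i1},\dots,x_{im}\in X$. If $x_{ik}\in Y_i$, let $P_{ik}=P^i_{x_{ik}}$; otherwise $P_{ik}$ does not exist. By (5), $\Pr(v\in P_{ik})\le R$ for every $v\in A$.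

**Definition (live).** The pair $(i,k)$ is live if $P_{ik}$ exists and is disjoint from all existing $P_{jl}$ with $j\ne i$.

Let $W_i$ be the union of the live $P_{ik}$. The nonempty $W_i$ are connected, since all their paths contain $x_0^i$, and they are pairwise disjoint.

**Step 15: adjacent live pairs.** The purpose is to show, for fixed $(i,k),(j,l)$ with $i\ne j$, that $\Pr(x_{ik}\sim x_{jl}\text{ and both live})\ge0.8\,n/N$, where $\sim$ is adjacency in $L$.

First, adjacency and existence. The number of ordered adjacent pairs in $X$ is at least $N(n-1)-n|T|\ge0.98Nn$, since $|T|\le1.01\varepsilon N$. So $\Pr(x_{ik}\sim x_{jl})\ge0.98\,n/N$. As $\sigma_i,x_{ik},x_{jl}$ are independent and every vertex has fewer than $n$ neighbors, $\Pr(x_{ik}\notin Y_i,\ x_{ik}\sim x_{jl})\le0.01\,n/N$; similarly for $x_{jl}\notin Y_j$. Hence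
$$\Pr(x_{ik}\sim x_{jl},\ x_{ik}\in Y_i,\ x_{jl}\in Y_j)\ge0.96\,\frac nN .$$

Second, the two paths rarely meet each other. They are independent, so
$$\Pr(P_{ik}\cap P_{jl}\ne\emptyset)\le\sum_{v\in A}\Pr(v\in P_{ik})\Pr(v\in P_{jl})\le|A|R^2\le\frac{2g^2}N=o\Big(\frac nN\Big).$$

Third, they rarely meet other paths. Let $(j',l')\ne(j,l)$ with $j'\ne i$. Then $(\sigma_i,x_{ik},x_{jl})$ is independent of $(\sigma_{j'},x_{j'l'})$, also when $j'=j$, since then $l'\ne l$. Conditioning on $\sigma_i,x_{ik}$ gives $\Pr(v\in P_{ik},\ x_{ik}\sim x_{jl})\le R\cdot\frac nN$. So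
$$\Pr(x_{ik}\sim x_{jl},\ P_{ik}\cap P_{j'l'}\ne\emptyset)\le\sum_{v\in A}\Big(R\cdot\frac nN\Big)R\le\frac nN\cdot\frac{2g^2}N .$$
There are at most $hm\le N/(40g^2)$ such $(j',l')$, contributing at most $\frac1{20}\cdot\frac nN$ in total. The same holds with the roles of $(i,k)$ and $(j,l)$ exchanged.

Altogether the probability is at least $(0.96-0.1-o(1))\frac nN\ge0.8\,\frac nN$.

**Step 16: counting edges of the minor.** For $i<j$ let $e_{ij}$ be the number of $(k,l)\in\{1,\dots,m\}^2$ such that $x_{ik}\sim x_{jl}$ and $(i,k),(j,l)$ are live. For two distinct index pairs $(k,l),(k',l')$, both adjacencies hold with probability at most $(n/N)^2$: by independence if the pairs share no index, and by conditioning on the shared vertex if they do. Recall $n/N=1/r$ and $m^2/r\le\frac1{10}$. For every integer $e\ge0$ the indicator of $e\ge1$ is at least $e-\binom e2$, so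
$$\Pr(e_{ij}\ge1)\ge\mathbf Ee_{ij}-\mathbf E\binom{e_{ij}}2\ge0.8\,\frac{m^2}r-\frac12\Big(\frac{m^2}r\Big)^2\ge0.7\,\frac{m^2}r .$$
If $e_{ij}\ge1$, then $W_i$ and $W_j$ are nonempty and adjacent in $L$. So some outcome yields a minor of $L$ with at most $h$ vertices and at least $0.7\binom h2\frac{m^2}r$ edges. For large $n$ we have $h-1\ge N/(80g^2m)$ and $m\ge\sqrt r/7$. Hence, with positive absolute constants $c',c''$, its average degree is at least
$$0.7(h-1)\frac{m^2}r\ \ge\ c'\,\frac{nm}{g^2}\ \ge\ c''\,\frac{n\,r^{0.3}}{\log^2n}\ \ge\ c''\,\frac{n^{1.075}}{\log^2n}\ \ge\ C_0n\sqrt{\log n} .$$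
By (KT) with $t=n$, $\eta(L)\ge n$.

## Case 3, $r>n^3$: separators, and the end of the proof of Theorem A

For huge $r$ the bound $g^2=o(n)$ is no longer available. But now $A$ is so large compared with $n$ that a graph on $A$ without a $K^n$ minor would have a separator too small for Lemma 1.

Suppose $G'$ has no $K^n$ minor. By (AST), with $M=|A|\le2N=2rn$, there is a partition $B,D,S$ of $A$ with no $B$–$D$ edges in $G'$, $|B|,|D|\le\frac23|A|$ and
$$|S|\le n^{3/2}(2rn)^{1/2}=\sqrt2\,n^2r^{1/2}\le\sqrt2\,Nn^{-1/2},$$
where the last step is $n^{3/2}\le r^{1/2}$. So $|B|,|D|\ge\frac13|A|-|S|$, and for large $n$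
$$\mu(B),\mu(D)\ge\frac{|A|}3-|S|-|T|\ge\frac N4\ge\frac n8 ,$$
since $|A|\ge N$ and $|T|\le1.01\,\varepsilon N$. As $N_{G'}(B)\subseteq S$ and $D\subseteq A\setminus(B\cup N_{G'}(B))$, Lemma 1 gives
$$|S|\ge c_1\psi(N/4)\ge\frac{c_1\varepsilon}4\,n\,r^{0.9}.$$
Comparing with $|S|\le\sqrt2\,n^2r^{1/2}$ we get $r^{0.4}\le\frac{4\sqrt2}{c_1\varepsilon}\,n$. But $r^{0.4}>n^{1.2}$, a contradiction for large $n$. So $G'$, and hence $L$, has a $K^n$ minor, and $\eta(L)\ge n$.

For $n\ge n_0$ the three cases give $\eta(L)\ge\min(\gamma n,n)=\gamma n$, and for $n<n_0$ we have $\eta(L)\ge n/n_0$. This proves Theorem A with $c=\min(\gamma,1/n_0)\le1$, and with it Theorem B. In particular $\eta(L_n)/n\to0$ is impossible for any integers $\ell_n\ge1$ and any $L_n\in L_{\ell_n}(K^n)$. $\blacksquare$
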